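\title{A concyclic hexagon that is not affine-inscribed into every strictly convex body}

\begin{abstract}
A hexagon that can be inscribed, after an invertible affine map, into every planar convex body must be inscribed in an ellipse. We disprove the conjecture that, conversely, every hexagon inscribed in an ellipse can be inscribed in this way into every strictly convex body. The hexagon with vertices at the angles $0^\circ,\pm18^\circ,\pm36^\circ,180^\circ$ of the unit circle, and every concyclic hexagon close to it, fails for a triangle whose sides are replaced by slightly bulging arcs of hyperbolas. After the corners are rounded by arcs of parabolas, the same hexagons fail for a body with $C^{1,1}$ boundary and curvature between two positive constants. The proof is a compactness argument in which the degenerations of the affine map are resolved by rescaling.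
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{convex body} is a closed bounded convex subset of $\mathbb R^2$ with nonempty interior. It is \emph{strictly convex} if its boundary contains no nondegenerate segment. A polygon $P$ is \emph{inscribed} into a convex body $K$ if all its vertices lie on $\partial K$, and it is \emph{affine-inscribed} into $K$ if $A(P)$ is inscribed into $K$ for some invertible affine map $A$ of the plane.

Affine maps of the plane form a six-dimensional family, and placing one vertex on $\partial K$ is one equation. For hexagons the number of equations therefore equals the number of unknowns. By Besicovitch's theorem (1948), an affine-regular hexagon, that is, an affine image of the regular one, is affine-inscribed into every planar convex body. Which other hexagons have this property? Testing with a disk shows that such a hexagon must be affine-inscribed into a circle, or equivalently inscribed in an ellipse.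

For bodies close to a disk this necessary condition removes the obstruction to first order. Let the hexagon have vertices at the angles $\theta_1,\dots,\theta_6$ of the unit circle, and let $K$ be given in polar coordinates by $r\le 1+t\psi(\theta)$ with $\psi$ continuous and $t$ small. Rotate the hexagon by $\phi$ and apply the map $z\mapsto z+t(Mz+w)$. To first order in $t$ the vertices land on $\partial K$ if $\langle Mz_i+w,z_i\rangle=\psi(\theta_i+\phi)$ for the rotated vertices $z_i$. The functions $\langle Mz+w,z\rangle$ on the circle are the trigonometric polynomials of degree at most two. They form a five-dimensional space whose nonzero elements have at most four zeros, so their values at the six points fill a hyperplane $\sum c_iy_i=0$ of $\mathbb R^6$. The weights $c_i$ do not depend on $\phi$, since the space is invariant under rotation, and $\sum c_i=0$, since it contains the constants. Hence $\phi\mapsto\sum c_i\psi(\theta_i+\phi)$ has mean zero and vanishes somewhere: the linearized problem is always solvable. (This computation is not used below.)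

Far from the disk the condition is not sufficient. Identify the points of the unit circle $\Gamma$ with their angles, measured in degrees, and let $H_0$ be the convex hexagon whose vertex set $V_0$ consists of
\[
a_1=-36^\circ,\quad a_2=-18^\circ,\quad a_3=0^\circ,\quad a_4=18^\circ,\quad a_5=36^\circ,\quad a_6=180^\circ ;
\]
see Figure~\ref{fig:main}. This hexagon is not affine-inscribed into any triangle (Proposition~\ref{prop:triangle}). The argument uses that a side of the triangle, being straight, can hold only two vertices, and one may hope that the obstruction disappears once the boundary is curved everywhere. This is the conjecture, which comes from \cite{extremal}: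
\begin{quote}
\emph{Any hexagon affine-inscribed into a circle is affine-inscribed into an arbitrary strictly convex body.}
\end{quote}
We show that the conjecture is false, and that it fails already for $H_0$.

Let $\lambda_1,\lambda_2,\lambda_3$ be the barycentric coordinates of a triangle $T$: $\lambda_j$ is the affine function equal to $1$ at the $j$-th vertex and to $0$ at the other two. Thus $\lambda_1+\lambda_2+\lambda_3=1$, any two of the $\lambda_j$ are affine coordinates of the plane, and $T=\{\lambda_1,\lambda_2,\lambda_3\ge0\}$. For $0<\varepsilon\le\frac14$ and $\{j,k,l\}=\{1,2,3\}$ put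
\[
F_j=\lambda_j+\varepsilon\lambda_k\lambda_l,\qquad
C_j=\{\varepsilon\lambda_k<1,\ \varepsilon\lambda_l<1,\ F_j\ge0\},\qquad
K_\varepsilon=C_1\cap C_2\cap C_3 .
\]
The curve $F_j=0$ is a hyperbola through the two ends of the side $\lambda_j=0$ of $T$. Between them it bulges outward, because $F_j>0$ at the interior points of that side, and the inequalities $\varepsilon\lambda_k<1$, $\varepsilon\lambda_l<1$ select the relevant branch.

A hexagon is \emph{$\delta$-near $H_0$} if its vertices are labelled, lie on some circle, and each lies within $\delta$ of the corresponding vertex of $H_0$. We take $\delta<\sin 9^\circ$, half the shortest edge of $H_0$, so that the vertices are distinct.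

\begin{theorem}\label{thm:one}
For $0<\varepsilon\le\frac14$ the set $K_\varepsilon$ is a strictly convex body. There are $\varepsilon_0\in(0,\frac14]$ and $\delta>0$ such that for $0<\varepsilon\le\varepsilon_0$ no hexagon $\delta$-near $H_0$, and in particular not $H_0$ itself, is affine-inscribed into $K_\varepsilon$.
\end{theorem}

Theorem~\ref{thm:one} disproves the conjecture. The bodies $K_\varepsilon$ have three corners, but the corners are not the cause of the failure. Recall that a curve is $C^{1,1}$ if its unit tangent is a Lipschitz function of arc length.

\begin{theorem}\label{thm:two}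
There is a strictly convex body whose boundary is a $C^1$ curve consisting of six arcs of conics (so that it is $C^{1,1}$, with curvature between two positive constants), and a $\delta>0$, such that no hexagon $\delta$-near $H_0$ is affine-inscribed into it.
\end{theorem}

The case of $C^2$ or $C^\infty$ boundaries is not settled here.

Section~\ref{sec:triangle} treats the triangle and identifies two further limit shapes that a compactness argument has to exclude. Section~\ref{sec:parabola} excludes them. Theorem~\ref{thm:one} is proved in Section~\ref{sec:one}, and Theorem~\ref{thm:two} in Sections~\ref{sec:round} and~\ref{sec:two}.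

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[gray] (0,0) circle (1.7);
\draw[thick] (-36:1.7)--(-18:1.7)--(0:1.7)--(18:1.7)--(36:1.7)--(180:1.7)--cycle;
\foreach \ang/\lab in {-36/1,-18/2,0/3,18/4,36/5,180/6}{
  \fill (\ang:1.7) circle (1.3pt);
  \node at (\ang:2.02) {$a_{\lab}$};}
\begin{scope}[shift={(5.6,-0.3)}]
\draw[dashed] (90:1.7)--(210:1.7)--(330:1.7)--cycle;
\foreach \rot in {0,120,240}{
  \draw[thick,rotate=\rot] plot[domain=0:1,samples=25]
  ({1.472*((1-\x)/(1-0.25*\x)-\x)},{1.7*(1-1.5*(\x+(1-\x)/(1-0.25*\x)))});}
\end{scope}
\end{tikzpicture}
\caption{Left: the hexagon $H_0$, with vertices at the angles $0^\circ,\pm18^\circ,\pm36^\circ,180^\circ$ of the unit circle. Right: the body $K_\varepsilon$, bounded by three arcs of hyperbolas through the vertices of the dashed triangle $T$, drawn with $\varepsilon=\frac14$ to make the bulge visible.}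
\label{fig:main}
\end{figure}

\section{The hexagon $H_0$, the triangle, and what else can appear in a limit}\label{sec:triangle}

Write $n(\omega)=(\cos\omega,\sin\omega)$. The chord of $\Gamma$ with endpoints $\theta,\theta'$ is perpendicular to $n(\sigma/2)$, where $\sigma=\theta+\theta'$, so two chords are parallel exactly when their values of $\sigma$ agree modulo $360$. The outward normal of an edge of $H_0$ points to the midpoint of the arc that the edge cuts off. This gives the following data.
\[
\begin{array}{l|cccccc}
\text{edge} & a_1a_2 & a_2a_3 & a_3a_4 & a_4a_5 & a_5a_6 & a_6a_1\\ \hline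
\sigma & -54 & -18 & 18 & 54 & 216 & 144\\
3\sigma \bmod 360 & 198 & 306 & 54 & 162 & 288 & 72\\
\text{angle of the outward normal} & -27 & -9 & 9 & 27 & 108 & -108
\end{array}
\]
The six vertex angles add up to $180$. The outward normals cut the circle of directions into six closed arcs, one for each vertex:
\[
\begin{array}{lll}
N(a_1)=[-108,-27], & N(a_2)=[-27,-9], & N(a_3)=[-9,9],\\
N(a_4)=[9,27], & N(a_5)=[27,108], & N(a_6)=[108,252].
\end{array}
\]
The reflection $\theta\mapsto-\theta$ maps $H_0$ to itself, exchanging $a_1$ with $a_5$ and $a_2$ with $a_4$. We call it the mirror symmetry.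

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] An affine function $b\not\equiv0$ vanishes at no more than two points of $V_0$.
\item[(b)] If moreover $b\ge0$ on $V_0$ and $b$ vanishes at two vertices, these form an edge, and $b=c\,(t-\langle n,\cdot\rangle)$ with $c>0$, $t\in\mathbb R$ and $n$ the outward normal of that edge.
\item[(c)] No two edges of $H_0$ are parallel.
\item[(d)] The function $\langle n(\omega),\cdot\rangle$ attains its maximum over $V_0$ at $a_i$ if and only if $\omega\in N(a_i)$ modulo $360$.
\item[(e)] An affine map of the plane whose linear part has rank one takes at least three distinct values on $V_0$.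
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The zero set of $b$ is empty or a line, and a line meets $\Gamma$ in at most two points. (b) The two open arcs of $\Gamma$ cut off by the zero line lie strictly on opposite sides of it, so one of them contains no vertex. The formula holds with some $c\ne0$, and $c>0$ because both $b$ and $t-\langle n,\cdot\rangle$ are positive at the remaining vertices. (c) The values of $\sigma$ in the table are distinct modulo $360$. (d) On $\Gamma$ the function is $\cos(\theta-\omega)$, which is largest at the vertices nearest to $\omega$, and $N(a_i)$ is bounded by the midpoints of the arcs from $a_i$ to its two neighbors. (e) The fibers are lines, and each contains at most two of the six vertices.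
\end{proof}

The triangle is the simplest case of the method. We state it in the form needed later, where the functions $b_j$ are limits and are not known in advance to come from an invertible map.

\begin{proposition}\label{prop:triangle}
There are no affine functions $b_1,b_2,b_3\not\equiv0$ and numbers $\mu_1,\mu_2,\mu_3>0$ such that $b_j\ge0$ on $V_0$, $\mu_1b_1+\mu_2b_2+\mu_3b_3\equiv1$, and every vertex of $H_0$ is a zero of some $b_j$. In particular, $H_0$ is not affine-inscribed into a triangle.
\end{proposition}

\begin{proof}
Each $b_j$ vanishes at no more than two vertices, and there are six vertices. So each $b_j$ vanishes at exactly two, and by Lemma~\ref{lem:basic}(b) the three pairs are disjoint edges, with $b_j=c_j(t_j-\langle n_j,\cdot\rangle)$ and $c_j>0$. The linear part of $\sum\mu_jb_j\equiv1$ is $\sum\mu_jc_jn_j=0$. Three disjoint edges of the hexagon are $a_1a_2,a_3a_4,a_5a_6$ or their mirror images. The outward normals of the former are at $-27,9,108$, and each has positive inner product with $n(40)$, the angles to it being $67,31,68$. So no positive combination of them vanishes. For the last statement take $b_j=\lambda_j\circ A$ and $\mu_j=1$.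
\end{proof}

It is tempting to conclude that $H_0$ fails for every body close to a triangle. This is false.

\begin{remark}\label{rem:close}
For $t>0$ let $P_t$ be the convex hull of $V_0$ and the two points $a_5+t\,n(117)$ and $a_6+t\,n(162)$. For $\omega\in\{-108,-27,-9,9,27\}$ both $117-\omega$ and $162-\omega$ lie in $[90,270]$, so the lines of the five edges other than $a_5a_6$ remain support lines of $P_t$. These edges contain all six vertices, so $H_0$ is inscribed into $P_t$. As $t\to\infty$, the polygons $t^{-1}P_t$ converge to the triangle with vertices $0,n(117),n(162)$.
\end{remark}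

In this example the inscribed copy of $H_0$ shrinks to a corner of the triangle. In general, if $A_n$ inscribes $H_0$ into bodies converging to $T$, a limit $A$ of the $A_n$ maps $V_0$ into $\partial T$, and Proposition~\ref{prop:triangle} says only that $A$ is singular. The hexagon may be flattened against a side or shrunk to a point, and what it then sees is the fine structure of the boundary. The bodies $K_\varepsilon$ are chosen so that this structure can be computed. Near the side $\lambda_3=0$ use the coordinates $x=\lambda_1$, $y=\lambda_3/\varepsilon$. Then $\lambda_2=1-x-\varepsilon y$, and as $\varepsilon\to0$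
\[
F_1\to x,\qquad F_2\to1-x,\qquad F_3/\varepsilon\to y+x(1-x).
\]
The limit shape is a \emph{parabolic half-strip} $\{0\le x\le1,\ y\ge-x(1-x)\}$. Near the corner $\lambda_1=\lambda_3=0$, put $\lambda_1=\rho d$ and $\lambda_3+\varepsilon\lambda_1=\varepsilon\rho^2b$ with $\rho,\varepsilon\to0$. From $F_3=(\lambda_3+\varepsilon\lambda_1)-\varepsilon\lambda_1(\lambda_1+\lambda_3)$ and $\lambda_3/\rho=\varepsilon\rho b-\varepsilon d\to0$ we get $F_3/(\varepsilon\rho^2)\to b-d^2$ and $F_1/\rho\to d$. The limit shape is a \emph{half-parabola} $\{d\ge0,\ b\ge d^2\}$. In both cases a parabola appears together with lines parallel to its axis, so we need to know how such a parabola can meet the circle.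

\section{Parabolas through vertices of $H_0$}\label{sec:parabola}

The curve $b=\kappa d^2$, with $b,d$ affine, $d$ nonconstant and $\kappa\neq0$, is a parabola whose axis is parallel to the lines $d=\mathrm{const}$ when $b,d$ are affine coordinates; otherwise $b$ is a function of $d$ and the curve degenerates to at most two such lines. The direction of the axis determines the sum of the angles at which the curve meets $\Gamma$. For instance, the parabola $y=\kappa x^2-c$ is symmetric about the $y$-axis, so four intersection points come in pairs $\theta,180-\theta$, and their sum is $0$ modulo $360$.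

\begin{lemma}\label{lem:circle}
\begin{enumerate}
\item[(a)] A parabola or a hyperbola meets a circle in at most four points.
\end{enumerate}
Let $d$ be a nonconstant affine function with gradient parallel to $n(\omega)$, let $b$ be affine, $\kappa\ne0$, and $g(\theta)=(b-\kappa d^2)(n(\theta))$.
\begin{enumerate}
\item[(b)] If $g$ vanishes at four distinct points $\theta_1,\dots,\theta_4$ of $\Gamma$, then $\theta_1+\dots+\theta_4\equiv4\omega\pmod{360}$.
\item[(c)] If $g$ vanishes at three distinct points $\theta_1,\theta_2,\theta_3$, and the point $\theta_4\equiv4\omega-\theta_1-\theta_2-\theta_3$ differs from them, then $\theta_1,\dots,\theta_4$ are exactly the zeros of $g$, and $g$ has opposite nonzero signs on adjacent arcs between them.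
\item[(d)] If a line $d=\mathrm{const}$ contains two distinct points $\theta,\theta'$ of $\Gamma$, then $4\omega\equiv2(\theta+\theta')\pmod{360}$.
\end{enumerate}
\end{lemma}

\begin{proof}
In this proof angles are in radians and $z=e^{i\theta}$. For a quadratic polynomial $Q=\alpha_1x^2+\alpha_2xy+\alpha_3y^2+\alpha_4x+\alpha_5y+\alpha_6$,
\[
Q(n(\theta))=\tfrac{\alpha_1+\alpha_3}2+\alpha_6+\alpha_4\cos\theta+\alpha_5\sin\theta+\tfrac{\alpha_1-\alpha_3}2\cos2\theta+\tfrac{\alpha_2}2\sin2\theta ,
\]
and $z^2Q(n(\theta))$ is a polynomial in $z$ of degree at most four.

(a) After a similarity the circle is $\Gamma$. If the conic $Q=0$ contains five points of $\Gamma$, the polynomial in $z$ is zero, so all five coefficients above vanish and $Q=\alpha_1(x^2+y^2-1)$. This is not the equation of a parabola or a hyperbola.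

(b) On $\Gamma$ we have $d=d_0+\frac\rho2(ze^{-i\omega}+z^{-1}e^{i\omega})$ with $\rho=\pm|\nabla d|\neq0$. The terms $z^{\pm2}$ in $g$ come only from $d^2$, so $\Phi(z)=z^2g$ has leading coefficient $ce^{-2i\omega}$ and constant term $ce^{2i\omega}$ with $c=-\kappa\rho^2/4\ne0$. The product of the four roots of $\Phi$ is $e^{4i\omega}$.

(c) The fourth root is $e^{4i\omega}/(z_1z_2z_3)=e^{i\theta_4}$. The four roots are distinct, hence simple. Differentiating $z^2g=\Phi(z)$ in $\theta$ at a zero gives $z^2g'=iz\Phi'(z)\ne0$, so the real function $g$ changes sign at each zero and nowhere else.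

(d) The gradient of $d$ is perpendicular to the chord, so $\omega\equiv(\theta+\theta')/2$ modulo a half-turn.
\end{proof}

The half-parabola is now excluded by one congruence. Only the inequality $d\ge0$ is needed; the sign of $b-\kappa d^2$ on $S$ plays no role.

\begin{lemma}\label{lem:corner}
There are no affine functions $d\not\equiv0$ and $b$, number $\kappa\ne0$ and two-element set $S\subset V_0$ such that $d\ge0$ on $V_0$, $d=0$ on $S$, and $b=\kappa d^2$ at the other four vertices.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:basic}(b), $S$ is an edge and $d$ is nonconstant. Let $\sigma$ be the sum of the angles of $S$. The other four angles add up to $180-\sigma$, which is congruent to $4\omega\equiv2\sigma$ by Lemma~\ref{lem:circle}(b),(d). So $3\sigma\equiv180\pmod{360}$, and no edge in the table satisfies this.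
\end{proof}

\begin{remark}
For the regular hexagon with vertices $0,60,\dots,300$ all three obstructions met so far vanish. Opposite edges are parallel; alternate edges have normals $120^\circ$ apart, with sum zero; and the vertex angles add up to $900\equiv180$, while the edge with $\sigma=60$ has $3\sigma=180$.
\end{remark}

The half-strip needs more care, since the vertices can be distributed over three pieces of the boundary.

\begin{proposition}\label{prop:strip}
Let $x,y$ be affine coordinates of the plane and let $\psi$ be a quadratic polynomial with leading coefficient $k>0$. It is impossible that all vertices of $H_0$ satisfy $0\le x\le1$ and $y\ge\psi(x)$ while each of them satisfies $x=0$, $x=1$ or $y=\psi(x)$.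
\end{proposition}

\begin{proof}
Suppose they do. Let $G=y-\psi(x)$, let $g$ be its restriction to $\Gamma$, and let $n(\omega)$ be the direction of $\nabla x$. Both $G+kx^2$ and $G+k(1-x)^2$ are affine, so Lemmas~\ref{lem:circle} and~\ref{lem:corner} apply to $G$ with $d=x$ and with $d=1-x$. Let $Z\subset V_0$ be the set of vertices on the parabola $G=0$; then $|Z|\le4$. The other vertices lie on the lines $x=0$ and $x=1$. Each of these contains at most two vertices, and if it contains two they form an edge, since $x\ge0$ and $1-x\ge0$ on $V_0$. We use one observation on chords:
\begin{quote}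
if $v,w$ are vertices with $x(v)=0$ and $x(w)=1$, then $Z$ lies on or below the line $vw$.
\end{quote}
Indeed, the line is the graph of an affine function that is $\ge\psi$ at $x=0$ and at $x=1$, hence on $[0,1]$ by convexity of $\psi$.

\emph{$|Z|\le2$.} Each of the two lines contains two vertices, which gives two parallel edges, contrary to Lemma~\ref{lem:basic}(c).

\emph{$|Z|=4$, the other two vertices on the same line.} This contradicts Lemma~\ref{lem:corner} with $d=x$ or $d=1-x$.

\emph{$|Z|=4$, the other two vertices being $v$ on $x=0$ and $w$ on $x=1$.} By the observation and Lemma~\ref{lem:basic}(b), $vw$ is an edge. Since $x$ is maximal at $w$ and minimal at $v$, Lemma~\ref{lem:basic}(d) gives $\omega\in N(w)$ and $\omega+180\in N(v)$, so $N(v)\cup N(w)$ contains two opposite directions. For $a_1a_2$ and $a_2a_3$ this union is $[-108,-9]$ and $[-27,9]$, both shorter than a half-turn. Up to mirror symmetry, then, $\{v,w\}=\{a_5,a_6\}$. One of $\omega,\omega+180$ lies in $N(a_5)=[27,108]$ and also in $N(a_6)-180=[-72,72]$, hence in $[27,72]$. Therefore $4\omega\in[108,288]$ modulo $360$. But $Z=\{a_1,a_2,a_3,a_4\}$, and Lemma~\ref{lem:circle}(b) gives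 $4\omega\equiv-36-18+0+18\equiv324$.

\emph{$|Z|=3$.} Two of the remaining vertices form an edge $S$ on one of the two lines, and the third, $w$, lies on the other. So $w$ is a vertex farthest from the line of $S$; by Lemma~\ref{lem:basic}(d), $N(w)$ contains the direction opposite to the outward normal of $S$. Let $v$ be the vertex of $S$ with the larger $y$. The other vertex of $S$ lies below the line $vw$, and $Z$ lies on or below it by the observation. So $vw$ is an edge: $w$ is adjacent to a vertex of $S$. Finally $g\ge0$ at all vertices, $g=0$ on $Z$, and $4\omega\equiv2\sigma(S)$. Up to mirror symmetry there are three possibilities.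
\begin{itemize}
\item $S=a_1a_2$. The opposite direction $153$ lies only in $N(a_6)$, so $w=a_6$ and $Z=\{0,18,36\}$. The fourth zero of $g$ is $-108-54\equiv198$. The vertices $a_6=180\in(36,198)$ and $a_1=324\in(198,360)$ lie on adjacent arcs, so by Lemma~\ref{lem:circle}(c) $g$ is negative at one of them.
\item $S=a_2a_3$. The opposite direction $171$ lies only in $N(a_6)$, so $w=a_6$, which is adjacent to neither $a_2$ nor $a_3$.
\item $S=a_5a_6$. The opposite direction $288\equiv-72$ lies only in $N(a_1)$, so $w=a_1$ and $Z=\{-18,0,18\}$. The fourth zero is $432-0\equiv72$. The vertices $a_5=36\in(18,72)$ and $a_6=180\in(72,342)$ lie on adjacent arcs, so $g$ is negative at one of them.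
\end{itemize}
Each possibility is contradictory.
\end{proof}

\section{The bodies $K_\varepsilon$ and the proof of Theorem~\ref{thm:one}}\label{sec:one}

\begin{lemma}\label{lem:body}
Let $0<\varepsilon\le\frac14$. Then $K_\varepsilon$ is a strictly convex body, each curve $F_j=0$ is a hyperbola, every point of $\partial K_\varepsilon$ satisfies $F_j=0$ for some $j$, and $-\varepsilon\le\lambda_j\le1+2\varepsilon\le2$ on $K_\varepsilon$.
\end{lemma}

\begin{proof}
Substituting $\lambda_3=1-\lambda_1-\lambda_2$ gives $\varepsilon F_3=(1-\varepsilon\lambda_1)(1-\varepsilon\lambda_2)-(1-\varepsilon)$. In the affine coordinates $X=1-\varepsilon\lambda_1$, $Y=1-\varepsilon\lambda_2$ the curve $F_3=0$ is the hyperbola $XY=1-\varepsilon$, and $C_3=\{X>0,\ Y\ge(1-\varepsilon)/X\}$. This set is closed and convex, and its boundary is one branch of the hyperbola, which contains no segment. The definition is symmetric in the indices, so the same holds for $C_1$ and $C_2$, and $K_\varepsilon$ is closed and convex. It is bounded because $\lambda_j<1/\varepsilon$ for all $j$ and $\sum\lambda_j=1$. At the centroid of $T$ all defining inequalities are strict, so the interior is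 nonempty.

A point interior to all three $C_j$ is interior to $K_\varepsilon$, so every boundary point lies on some $\partial C_j$, where $F_j=0$. Suppose $\partial K_\varepsilon$ contained a segment. Its midpoint lies on some $\partial C_j$. The segment lies in $C_j$, hence on one side of a support line of $C_j$ at the midpoint, hence in that line, hence in $\partial C_j$. This is impossible.

For the bound, let $\lambda_3=-s<0$ at a point of $K_\varepsilon$. Then $F_3\ge0$ gives $\lambda_1\lambda_2>0$, and $\lambda_1+\lambda_2=1+s>0$, so $\lambda_1,\lambda_2>0$ and $s\le\varepsilon\lambda_1\lambda_2\le\varepsilon(1+s)^2/4$. Since $1+s=\lambda_1+\lambda_2<2/\varepsilon$, this yields $s<(1+s)/2$, so $s<1$, and then $s\le\varepsilon$. The upper bound follows from $\lambda_j=1-\lambda_k-\lambda_l$.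
\end{proof}

Both theorems are proved by contradiction along a sequence of hexagons tending to $H_0$. An \emph{admissible sequence} is a sequence of six-tuples $(v^n_1,\dots,v^n_6)$ of distinct points on circles $\Gamma_n$ with $v^n_i\to a_i$. For an affine function $\ell$ put $\|\ell\|_n=\max_i|\ell(v_i^n)|$; this is positive if $\ell\not\equiv0$, since the six points are not collinear. For $I\subset\{1,\dots,6\}$, ``on $I$'' means at the points $v^n_i$, or in the limit $a_i$, with $i\in I$. The device for resolving a degenerating map is to divide each affine function by its own norm, so that no information is lost in the limit.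

\begin{lemma}\label{lem:compact}
Fix an admissible sequence.
\begin{enumerate}
\item[(a)] There is $C$ such that for all large $n$, all affine $\ell$ and all $I$ with $|I|\ge3$ we have $\|\ell\|_n\le C\max_{i\in I}|\ell(v^n_i)|$.
\item[(b)] If $\ell_n$ are affine and $\|\ell_n\|_n$ is bounded, then a subsequence converges locally uniformly to an affine function $\ell$. Along it $\ell_n(v_i^n)\to\ell(a_i)$, so $\|\ell_n\|_n\to\max_{V_0}|\ell|$.
\end{enumerate}
\end{lemma}

\begin{proof}
Fix three indices $i,j,k$. The points $a_i,a_j,a_k$ are not collinear, so for large $n$ the triangle $v_i^nv_j^nv_k^n$ has barycentric coordinates $\alpha_i^n,\alpha_j^n,\alpha_k^n$, and by Cramer's rule they converge locally uniformly to those of $a_ia_ja_k$. Every affine $\ell$ satisfies $\ell=\ell(v^n_i)\alpha^n_i+\ell(v^n_j)\alpha^n_j+\ell(v^n_k)\alpha^n_k$. Evaluating at the six points gives (a), as there are finitely many triples. For (b), choose a subsequence along which the three values $\ell_n(v_i^n),\ell_n(v_j^n),\ell_n(v_k^n)$ converge.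
\end{proof}

The half-parabola will appear three times, each time with a coefficient that depends on $n$ and is not controlled in advance. The next lemma handles all three occurrences.

\begin{lemma}\label{lem:limitcorner}
Fix an admissible sequence. Let $d\not\equiv0$ be affine with $d\ge0$ on $V_0$ and $d=0$ on a two-element set $S$. There are no affine functions $b_n$ with $\|b_n\|_n=1$ and real numbers $\kappa_n$, $t^n_i$ such that $b_n(v^n_i)=\kappa_nt_i^n$ and $t^n_i\to d(a_i)^2$ for all $i\notin S$.
\end{lemma}

\begin{proof}
For $i\notin S$ we have $d(a_i)\ne0$ by Lemma~\ref{lem:basic}(a), and $|\kappa_nt_i^n|\le1$, so $\kappa_n$ is bounded. Along a subsequence $\kappa_n\to\kappa$ and $b_n\to b$ with $\max_{V_0}|b|=1$, and $b=\kappa d^2$ off $S$. Here $\kappa\neq0$, since $b\not\equiv0$ cannot vanish at four vertices. This contradicts Lemma~\ref{lem:corner}.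
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
The first assertion is part of Lemma~\ref{lem:body}. If the second fails, then it fails for $\varepsilon_0=\delta=1/n$ for every large $n$. This gives numbers $\varepsilon=\varepsilon_n\to0$, an admissible sequence, and invertible affine maps $A_n$ with $A_n(v_i^n)\in\partial K_{\varepsilon_n}$. We suppress the index $n$ where possible and pass to subsequences freely.

\emph{Normalization.} Put $\ell_j=\lambda_j\circ A_n$. These are nonconstant affine functions with $\ell_1+\ell_2+\ell_3=1$, and $m_j:=\|\ell_j\|_n\in(0,2]$ by Lemma~\ref{lem:body}. Let $I_j$ be the set of indices $i$ with $F_j(A_nv_i^n)=0$. Along a subsequence the $I_j$ do not depend on $n$, and $I_1\cup I_2\cup I_3=\{1,\dots,6\}$. The curve $F_j\circ A_n=0$ is a hyperbola and the points $v_i^n$ lie on a circle, so by Lemma~\ref{lem:circle}(a)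
\begin{equation}\label{eq:four}
|I_j|\le4 .
\end{equation}
This is where it matters that the sides of $K_\varepsilon$ are conics. Let $b_j^n=\ell_j/m_j$, and pass to limits $m_j\to\mu_j$, $b_j^n\to b_j$ with $\max_{V_0}|b_j|=1$. Dividing $\ell_j+\varepsilon\ell_k\ell_l\ge0$ by $m_j$, we find at all six points
\begin{equation}\label{eq:norm}
b_j^n+\kappa_j\,b_k^nb_l^n\ge0,\quad\text{with equality on }I_j,\qquad\kappa_j=\frac{\varepsilon m_km_l}{m_j}.
\end{equation}
The number $\kappa_j$ measures how curved the $j$-th side looks from the scale of the hexagon. At most one side can look curved. By the symmetry in the indices we may assume that $m_3$ is the smallest of the $m_j$ for all $n$. Then $\kappa_1\le\varepsilon m_2\le2\varepsilon$ and $\kappa_2\le\varepsilon m_1\le2\varepsilon$, so in the limit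
\begin{equation}\label{eq:lines}
b_1,b_2\ge0\text{ on }V_0,\qquad b_1=0\text{ on }I_1,\qquad b_2=0\text{ on }I_2,\qquad |I_1|,|I_2|\le2 .
\end{equation}
If $\kappa_3\to\infty$ along a subsequence, dividing \eqref{eq:norm} by $\kappa_3$ gives $b_1b_2=0$ on $I_3$. Then all six vertices lie in $\{b_1=0\}\cup\{b_2=0\}$, which contains at most four. So we may assume $\kappa_3\to\kappa\in[0,\infty)$, and, using also $\sum m_jb_j^n=1$,
\begin{equation}\label{eq:third}
b_3+\kappa b_1b_2\ge0\text{ on }V_0,\ \text{with equality on }I_3;\qquad\mu_1b_1+\mu_2b_2+\mu_3b_3\equiv1 .
\end{equation}
The values of the $\mu_j$ tell where the hexagon goes. If $\mu_3=0$, then $\mu_1,\mu_2$ are not both zero, so up to exchanging the indices $1$ and $2$ there are three cases.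

\emph{Case 1: $\mu_3>0$ (the triangle).} All $\mu_j$ are positive, so $\kappa=0$. By \eqref{eq:lines} and \eqref{eq:third}, $b_j\ge0$ on $V_0$ and $b_j=0$ on $I_j$ for $j=1,2,3$. This contradicts Proposition~\ref{prop:triangle}.

\emph{Case 2: $\mu_3=0$ and $\mu_1,\mu_2>0$ (collapse onto the side $\lambda_3=0$).} Put $x=\mu_1b_1$, so that $1-x=\mu_2b_2$. Then $0\le x\le1$ on $V_0$, $x=0$ on $I_1$, $x=1$ on $I_2$, and with $k=\kappa/(\mu_1\mu_2)$
\[
G=b_3+kx(1-x)\ge0\text{ on }V_0,\qquad G=0\text{ on }I_3 .
\]
We remove three degenerate situations. If $x$ is constant, then $b_1$ and $b_2$ are nonnegative constants of maximum $1$, so $I_1=I_2=\emptyset$ and $|I_3|=6$, contrary to \eqref{eq:four}. If $k=0$, then $G=b_3\not\equiv0$ is affine, so $|I_3|\le2$ and $|I_1|=|I_2|=2$; these are two edges on the parallel lines $x=0$ and $x=1$, contrary to Lemma~\ref{lem:basic}(c). If $k>0$, $x$ is nonconstant and $b_3$ is an affine function of $x$, then $G$ is a strictly concave function of $x$ that is $\ge0$ at the minimum and the maximum of $x$ over $V_0$, hence positive strictly between them. Then $I_3$, like $I_1$ and $I_2$, lies where $x$ is minimal or maximal over $V_0$,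 and six vertices lie on two lines. What remains is that $k>0$ and $x$, $y=b_3$ are affine coordinates. This contradicts Proposition~\ref{prop:strip} with $\psi(x)=-kx(1-x)$.

\emph{Case 3: $\mu_3=\mu_1=0$ (collapse to the corner $\lambda_2=1$).} Now $\mu_2b_2\equiv1$, so $b_2\equiv1$ and $I_2=\emptyset$. By \eqref{eq:four} and \eqref{eq:lines}, $|I_3|=4$, $|I_1|=2$, and these sets are complementary. The relation \eqref{eq:third} has become $b_3+\kappa b_1=0$ on $I_3$: it sees only the tangent line of the third side at the corner. To see the curvature we subtract this tangent before normalizing. Put $\ell'=\ell_3+\varepsilon\ell_1$, which is $\not\equiv0$ because $\lambda_1,\lambda_3$ are linearly independent. Then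
\[
F_3\circ A_n=\ell_3+\varepsilon\ell_1(1-\ell_1-\ell_3)=\ell'-\varepsilon\ell_1(\ell_1+\ell_3).
\]
With $m'=\|\ell'\|_n$, the equation $F_3\circ A_n=0$ on $I_3$ reads
\[
\frac{\ell'}{m'}=\frac{\varepsilon m_1^2}{m'}\cdot b_1^n\Bigl(b_1^n+\frac{m_3}{m_1}b_3^n\Bigr).
\]
On $I_3$ we have $|\ell_3|=\varepsilon|\ell_1\ell_2|\le2\varepsilon m_1$, so Lemma~\ref{lem:compact}(a) gives $m_3\le2C\varepsilon m_1$ and $m_3/m_1\to0$. The last factor therefore tends to $b_1^2$ on $I_3$. This contradicts Lemma~\ref{lem:limitcorner} with $d=b_1$, $S=I_1$ and $b_n=\ell'/m'$.

All cases are impossible, and the theorem is proved.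
\end{proof}

\section{Rounding the corners}\label{sec:round}

From now on $\varepsilon\in(0,\varepsilon_0]$ is fixed and $K=K_\varepsilon$. We replace a neighborhood of size about $\eta$ of each corner by an arc of a parabola and let $\eta\to0$. By Remark~\ref{rem:close}, a careless cut at a corner can admit a small copy of $H_0$, so the shape of the arc matters. A parabola is a conic, so it holds at most four vertices, and it leads to a limit shape that can be analyzed completely.

\subsection*{The corners of $K$}
If $F_1=F_2=0$ at a point of $K$, then $\lambda_1=-\varepsilon\lambda_2\lambda_3=\varepsilon^2\lambda_3^2\lambda_1$ with $\varepsilon|\lambda_3|\le2\varepsilon<1$, so $\lambda_1=0$ and $\lambda_2=-\varepsilon\lambda_1\lambda_3=0$. Thus two of the $F_j$ vanish together on $K$ only at the vertices of $T$. These belong to $K$ and lie on $\partial K$; we call them the corners. The strict inequalities $\varepsilon\lambda_j<1$ persist near any point of $K$, so near a boundary point that is not a corner $K$ is $\{F_j\ge0\}$ for a single $j$. This $j$ is locally constant, so the corners cut $\partial K$ into three arcs of hyperbolas.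

At the corner $\lambda_1=\lambda_2=0$ we have $F_3=1$, so locally $K=\{F_1\ge0,\ F_2\ge0\}$. Take as affine coordinates the linear parts of $F_2$ and $F_1$ there, namely $u=\lambda_2+\varepsilon\lambda_1$ and $v=\lambda_1+\varepsilon\lambda_2$. Since $u-\varepsilon v=(1-\varepsilon^2)\lambda_2$ and $u+v=(1+\varepsilon)(\lambda_1+\lambda_2)$,
\[
F_1=v-\varepsilon\lambda_2(\lambda_1+\lambda_2)=v-c\,(u-\varepsilon v)(u+v),\qquad c=\frac{\varepsilon}{(1-\varepsilon^2)(1+\varepsilon)}>0,
\]
and $F_2(u,v)=F_1(v,u)$. By the implicit function theorem there are $\rho>0$ and an analytic function $\beta(u)=cu^2+O(u^3)$ on $(-\rho,\rho)$, with $\beta''>0$ and $|\beta'|\le\frac12$, such that in the square $|u|,|v|<\rho$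
\[
K=\{v\ge\beta(u),\ u\ge\beta(v)\}.
\]
Here $0\le\beta(u)\le|u|/2$, so $u\ge\beta(\beta(u))$ holds exactly for $u\ge0$. Hence $\partial K$ consists locally of the \emph{bottom side} $(u,\beta(u))$, $u\ge0$, and the \emph{left side} $(\beta(v),v)$, $v\ge0$. The other two corners have the same description with the indices permuted. At each corner the roles of $u$ and $v$ are symmetric, and we name them so that the coordinates $(u,v)$ are positively oriented. Then the counterclockwise traversal of $\partial K$ comes down the left side and leaves along the bottom side.

\subsection*{The rounded body}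
For $0<\eta<\rho$ let $U=(\eta,\beta(\eta))$ and $W=(\beta(\eta),\eta)$, and write $\tau=\beta'(\eta)\in(0,\frac12]$. The tangent at $U$ is $v=\beta(\eta)+\tau(u-\eta)$, and the tangent at $W$ is its reflection in the diagonal. They meet at $Q=(s,s)$ with $s=(\beta(\eta)-\eta\tau)/(1-\tau)$. Convexity gives $0\le\beta(\eta)\le\eta\tau$, so $-\eta\le s\le0$. Since $\beta(\eta)-s=\tau(\eta-s)$,
\[
Q-W=(\eta-s)(-\tau,-1),\qquad U-Q=(\eta-s)(1,\tau).
\]
Replace the part of $\partial K$ from $W$ through the corner to $U$ by
\[
\gamma(t)=(1-t)^2W+2t(1-t)Q+t^2U,\qquad 0\le t\le1 .
\]
Its velocity $\gamma'(t)=2(\eta-s)\bigl[(1-t)(-\tau,-1)+t(1,\tau)\bigr]$ is tangent to $\partial K$ at both ends, and $\det(\gamma',\gamma'')=4(\eta-s)^2(1-\tau^2)>0$. The arc lies in the triangle $WQU$, hence in the square $|u|,|v|\le\eta$. Do this at all three corners, with $\eta$ so small that the three squares are disjoint, and call the new closed curve $\Lambda_\eta$.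

\begin{lemma}\label{lem:rounded}
The curve $\Lambda_\eta$ is the boundary of a strictly convex body $K^\eta$. It is $C^1$ and consists of three arcs of hyperbolas and three arcs of parabolas, it is $C^{1,1}$ with curvature between two positive constants, and it differs from $\partial K$ only within distance $O(\eta)$ of the corners.
\end{lemma}

\begin{proof}
The curve is $C^1$ by construction, and the last claim has been shown. Each of the six pieces is a compact arc of a nondegenerate conic (for $\gamma$, because it is quadratic in $t$ with $\det(\gamma',\gamma'')\ne0$), on which the curvature is continuous and nonzero. So the curvature lies between two positive constants, and the unit tangent, being continuous and piecewise $C^1$, is Lipschitz.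

We use the standard fact that along the counterclockwise boundary of a convex body made of finitely many $C^1$ arcs the tangent angle is nondecreasing, with jumps at the corners, and increases by $2\pi$ in total. Along the replaced part of $\partial K$ the direction turns counterclockwise from $(-\tau,-1)$ to $(0,-1)$, jumps to $(1,0)$, and turns on to $(1,\tau)$; in the coordinates $(u,v)$ the total is $\pi/2+2\arctan\tau<\pi$. Along $\gamma$ it turns strictly counterclockwise between the same two directions, and by less than $\pi$, since $\gamma'$ runs along a segment that misses the origin. A counterclockwise turn by less than $\pi$ is determined by its first and last directions, and this description is preserved by orientation-preserving linear maps. So the tangent angle of $\Lambda_\eta$ is continuous and strictly increasing, with total increase $2\pi$.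

Fix a parameter value and let $\nu$ be a normal vector of $\Lambda_\eta$ there. The derivative of the height $\langle\nu,\cdot\rangle$ along the curve vanishes only where the tangent is perpendicular to $\nu$. This happens at exactly two parameter values, and the derivative changes sign at both. So the height is strictly monotone on the two arcs between them and has a strict global extremum at the given parameter. Consequently the curve is simple, and it meets each of its tangent lines only at the point of contact, lying on one side of it. Let $K^\eta$ be its convex hull, a convex body. Each point of $\Lambda_\eta$ is the only point of $K^\eta$ on some support line, so $\Lambda_\eta\subset\partial K^\eta$. A simple closed curve contained in the simple closed curve $\partial K^\eta$ is all of it, since a circle does not embed in an interval. If $\partial K^\eta$ contained a segment, every support line at its midpoint would contain the segment, which has just been excluded.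
\end{proof}

\subsection*{Coordinates adapted to the rounding}
Let $p$ and $q$ be the affine functions with $p(U)=p(Q)=0$, $p(W)=1$ and $q(W)=q(Q)=0$, $q(U)=1$. They depend on $\eta$ and magnify the corner by a factor of order $1/\eta$. Since $p(\gamma(t))=(1-t)^2$ and $q(\gamma(t))=t^2$, the arc $\gamma$ is
\[
\sqrt p+\sqrt q=1,\qquad0\le p,q\le1 .
\]
Explicitly, $q(u,v)=p(v,u)$ and
\[
p(u,v)=\frac{v-\beta(\eta)-\tau(u-\eta)}{D},\qquad D=(\eta-\beta(\eta))(1+\tau)=\eta\,(1+O(\eta)).
\]
At a point $(u,\beta(u))$ of the bottom side with $u\ge\eta$, Taylor's formula and the mean value theorem give $\xi,\xi'\in[\eta,u]$ with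
\[
p=\frac{\beta''(\xi)(u-\eta)^2}{2D},\qquad
q-1=\frac{(u-\eta)-\tau\,(\beta(u)-\beta(\eta))}{D}=\frac{(u-\eta)(1-\tau\beta'(\xi'))}{D}.
\]
Since $\beta''(\xi)\to2c$ and $\tau\beta'(\xi')\to0$, we obtain, uniformly for $0<\eta\le u$ as $u\to0$,
\begin{equation}\label{eq:asym}
q-1=\frac{u-\eta}{\eta}\,(1+o(1))\ge0,\qquad p=c\eta\,(q-1)^2(1+o(1)).
\end{equation}
On the left side the same holds with $p,q$ and $u,v$ interchanged.

\subsection*{An ellipse against a parabolic arc with straight tails}
By \eqref{eq:asym}, in a bounded range of $(p,q)$ the two sides flatten as $\eta\to0$ to the rays $p=0$, $q\ge1$ and $q=0$, $p\ge1$. The new limit shape is a parabolic arc continued by its tangent rays. Counting points piece by piece allows $2+4+2$ vertices and gives no contradiction; convexity does.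

\begin{lemma}\label{lem:ellipse}
Let $\varphi:\mathbb R\to\mathbb R$ be convex and $C^1$, with $\varphi''=k>0$ on a nonempty open, possibly unbounded, interval $J$ and $\varphi''=0$ off $\overline J$.
\begin{enumerate}
\item[(a)] Six distinct points of an ellipse cannot all lie on the graph of $\varphi$.
\item[(b)] If an affine map $\Phi$ of the plane sends $V_0$ into the graph of $\varphi$, then $\Phi$ is constant, or $\Phi(\mathbb R^2)$ is the line that contains the graph of $\varphi$ over one of the half-lines forming $\mathbb R\setminus J$.
\end{enumerate}
\end{lemma}

\begin{proof}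
(a) Let $Z_i=(x_i,\varphi(x_i))$, $x_1<\dots<x_6$, lie on an ellipse $E$, whose projection to the $x$-axis is $[l,r]$. Solving the equation of $E$ for $y$ shows that its lower arc is the graph of $e=(\text{affine})-C\sqrt{\Delta}$ with $C>0$ and $\Delta=(x-l)(r-x)$. From $\Delta''=-2$ and $\Delta'^2+4\Delta=(r-l)^2$ we get
\[
e''=C\,\frac{\Delta'^2-2\Delta\Delta''}{4\Delta^{3/2}}=\frac{C(r-l)^2}{4\,\Delta^{3/2}} .
\]
This is positive, strictly decreasing on the left half of $(l,r)$ and strictly increasing on the right half. Also $e'\to-\infty$ as $x\to l$.

Let $h=\varphi-e$ on $[l,r]$. The set $\{e''<k\}$ is an open interval or empty, hence so is $J'=J\cap\{e''<k\}$. On $J'$ we have $h''>0$. At the points of $(l,r)$ off $\overline{J'}$ we have $h''<0$, except at the endpoints of $J$ and the at most two points where $e''=k$. So the continuous function $h'$ is strictly decreasing to the left of $J'$, strictly increasing on $J'$, and strictly decreasing to the right of it (if $J'=\emptyset$, strictly decreasing throughout). It has at most three zeros in $(l,r)$.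

For $2\le i\le5$ the point $Z_i$ lies on or below the chord $Z_1Z_6$ by convexity of $\varphi$, and strictly below since no three points of $E$ are collinear. The chord lies in the region bounded by $E$, so the upper arc is on or above it. Hence $Z_2,\dots,Z_5$ lie on the lower arc, $h(x_2)=\dots=h(x_5)=0$, and Rolle's theorem gives three zeros of $h'$ in $(x_2,x_5)$. The point $Z_1$ is on or above the lower arc, so $h(x_1)\ge0=h(x_2)$, and $h'(\xi)\le0$ for some $\xi\in(x_1,x_2)$. Since $h'\to+\infty$ at $l$, there is a fourth zero in $(l,\xi]$, a contradiction.

(b) If $\Phi$ is invertible, $\Phi(V_0)$ consists of six points of the ellipse $\Phi(\Gamma)$, contrary to (a). If its linear part has rank one, the line $\Phi(\mathbb R^2)$ contains three distinct points of the graph by Lemma~\ref{lem:basic}(e). A convex function that agrees with an affine function at three points agrees with it between the outer two. So $\varphi$ is affine on a nondegenerate interval, this interval is disjoint from $J$ because $\varphi''>0$ there, and it lies in one of the half-lines, on which $\varphi$ is affine.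
\end{proof}

The count of zeros rests on $\varphi''-e''$ changing sign at most twice, and the proof gets this from $\varphi''$ being constant on $J$ and zero outside. The jumps of $\varphi''$ at the ends of $J$ are the limit form of the jumps of curvature of $\partial K^\eta$ at $U$ and $W$.

\section{Proof of Theorem~\ref{thm:two}}\label{sec:two}

By Lemma~\ref{lem:rounded} it suffices to find $\eta,\delta>0$ such that no hexagon $\delta$-near $H_0$ is affine-inscribed into $K^\eta$. Suppose there are none. Taking $\eta=\delta=1/n$, we obtain $\eta=\eta_n\to0$, an admissible sequence, and invertible affine maps $A_n$ with $A_n(v_i^n)\in\partial K^{\eta_n}$.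

\subsection*{The hexagon shrinks to a corner}
The points $A_n(v^n_i)$ stay bounded, so by Lemma~\ref{lem:compact}(b), applied to the two coordinates, we may assume $A_n\to A$. Every point of $\partial K^\eta$ is within $O(\eta)$ of $\partial K$, so $A(V_0)\subset\partial K$. If $A$ is invertible, $H_0$ is affine-inscribed into $K$, contrary to Theorem~\ref{thm:one}. If the linear part of $A$ has rank one, $\partial K$ contains three distinct collinear points by Lemma~\ref{lem:basic}(e); a support line at the middle one contains the segment between the outer two, contrary to strict convexity. So $A$ is constant, with value $P\in\partial K$. If $P$ is not a corner, then for large $n$ all six points $A_n(v_i^n)$ lie on one hyperbola, whose preimage under $A_n$ meets $\Gamma_n$ in six points, contrary to Lemma~\ref{lem:circle}(a). So $P$ is a corner.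

\subsection*{Relations at the corner}
Let $f=p\circ A_n$ and $g=q\circ A_n$, nonconstant affine functions. For large $n$ each point $A_n(v^n_i)$ lies on the arc $\gamma$, on the remaining bottom side, or on the remaining left side. This partitions the indices into sets $R$, $B$, $L$, which we take independent of $n$. Since $A_n(v_i^n)\to P$, \eqref{eq:asym} gives, as $n\to\infty$,
\begin{equation}\label{eq:RBL}
\begin{aligned}
\text{on }R:&\quad0\le f,g\le1,\quad\sqrt f+\sqrt g=1;\\
\text{on }B:&\quad g\ge1,\quad f=c\eta\,(g-1)^2(1+o(1));\\
\text{on }L:&\quad f\ge1,\quad g=c\eta\,(f-1)^2(1+o(1)).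
\end{aligned}
\end{equation}
So $f,g\ge0$ at all six points. Put $m=\|f\|_n>0$ and $m'=\|g\|_n>0$. We record three facts.
\begin{itemize}
\item $|R|,|B|,|L|\le4$, by Lemma~\ref{lem:circle}(a).
\item $\max(m,m')\ge\frac14$, since at every point $f$ or $g$ is at least $\frac14$ by \eqref{eq:RBL}.
\item $\eta m\to0$. On $R$, $f\le1$. On $L$, $\eta(f-1)=(v-\eta)(1+o(1))\to0$ by \eqref{eq:asym}. On $B$, $\eta f=c\,(\eta(g-1))^2(1+o(1))$ with $\eta(g-1)=(u-\eta)(1+o(1))\to0$.
\end{itemize}
The relations \eqref{eq:RBL} are symmetric under $f\leftrightarrow g$, $B\leftrightarrow L$, and the three facts hold in both versions, so we may assume $m'\ge m$ for all $n$, and that $m,m'$ converge in $[0,\infty]$. The hexagon is then comparable to the rounding in both directions (Case A), much longer than the rounding (Case B), or flattened against the tangent line $p=0$ (Case C).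

\subsection*{Case A: $m$ and $m'$ have positive finite limits}
Let $f\to\bar f$ and $g\to\bar g$; both are $\not\equiv0$. Put $X=\bar f-\bar g$ and $Y=\bar f+\bar g$. On $B$ we have $\bar f=0$ and $\bar g\ge1$, so $Y=|X|$ and $|X|\ge1$; on $L$ we have $\bar g=0$ and $\bar f\ge1$, with the same conclusion. On $R$, squaring $\sqrt{\bar f}+\sqrt{\bar g}=1$ gives $1-Y=2\sqrt{\bar f\bar g}$, so $(1-Y)^2=Y^2-X^2$, that is, $Y=(1+X^2)/2$, with $|X|\le1$. Thus $\Phi=(X,Y)$ sends $V_0$ into the graph of
\[
\varphi(X)=\tfrac12(1+X^2)\quad(|X|\le1),\qquad\varphi(X)=|X|\quad(|X|\ge1),
\]
which satisfies the hypotheses of Lemma~\ref{lem:ellipse} with $J=(-1,1)$; values and slopes match at $X=\pm1$. If $\Phi$ is constant, then $\bar f,\bar g$ are positive constants, so $B=L=\emptyset$ and $|R|=6$, which is excluded. Otherwise $\Phi(\mathbb R^2)$ is the line $Y=X$ or $Y=-X$, so $\bar g\equiv0$ or $\bar f\equiv0$, which is also excluded.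

\subsection*{Case B: $m'\to\infty$}
Let $g/m'\to d$, so $d\ge0$ on $V_0$ with maximum $1$. On $R$, $g/m'\le1/m'\to0$. On $L$, $0\le f-1\le m$, so for large $n$ we have $g/m'\le2c\eta m^2/m'\le2c\eta m\to0$. Hence $d=0$ on $R\cup L$, so $|R\cup L|\le2$; with $|B|\le4$ this forces $|R\cup L|=2$ and $|B|=4$. On $B$,
\[
\frac fm=\frac{c\eta m'^2}{m}\cdot\Bigl(\frac g{m'}-\frac1{m'}\Bigr)^2(1+o(1)),
\]
and the factor after the dot tends to $d^2$. This contradicts Lemma~\ref{lem:limitcorner} with $S=R\cup L$ and $b_n=f/m$.

\subsection*{Case C: $m\to0$ and $m'$ is bounded}
Since $f\ge1$ on $L$, we have $L=\emptyset$, so $|R|,|B|\ge2$. The points of $R$ approach the junction $U$, where $(p,q)=(0,1)$, so we recenter there: let $h=g-1$ and $m_h=\|h\|_n>0$. On $R$ we have $h\le0$ and $\sqrt g=1-\sqrt f\to1$, and $\sqrt f=1-\sqrt g=-h/(1+\sqrt g)$ gives $f=\frac14h^2(1+o(1))$. On $B$ we have $h\ge0$ and $f=c\eta h^2(1+o(1))$. Let $f/m\to b$ and $h/m_h\to d$, so $\max_{V_0}|b|=\max_{V_0}|d|=1$, $d\le0$ on $R$ and $d\ge0$ on $B$. With $\kappa_n=m_h^2/(4m)$,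
\begin{equation}\label{eq:C}
\frac fm=\kappa_n\Bigl(\frac h{m_h}\Bigr)^2(1+o(1))\ \text{ on }R,\qquad
\frac fm=4c\eta\kappa_n\Bigl(\frac h{m_h}\Bigr)^2(1+o(1))\ \text{ on }B .
\end{equation}
The two coefficients differ by the factor $4c\eta\to0$, so at most one of the two arcs looks curved in the limit. Along a subsequence $\kappa_n$ converges in $[0,\infty]$.

Suppose $\kappa_n\to\kappa<\infty$. Then $b=\kappa d^2$ on $R$ and $b=0$ on $B$, and $\kappa>0$ because $b$ does not vanish on all of $V_0$. So $\Phi=(d,b)$ sends $V_0$ into the graph of $\varphi(X)=\kappa\min(X,0)^2$, which satisfies the hypotheses of Lemma~\ref{lem:ellipse} with $J=(-\infty,0)$. If $\Phi$ is constant, then $d$ is a constant that is $\le0$ on $R\ne\emptyset$ and $\ge0$ on $B\neq\emptyset$, so $d\equiv0$. Otherwise $\Phi(\mathbb R^2)$ is the line $Y=0$, so $b\equiv0$. Both conclusions are false.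

Suppose $\kappa_n\to\infty$. Since $f/m\le1$, the first relation in \eqref{eq:C} gives $d=0$ on $R$. Hence $|R|=2$, $|B|=4$, and $d\ge0$ on $V_0$. The second relation contradicts Lemma~\ref{lem:limitcorner} with $S=R$ and $b_n=f/m$.

All cases are impossible. So for some $\eta,\delta>0$ no hexagon $\delta$-near $H_0$ is affine-inscribed into $K^\eta$, and Theorem~\ref{thm:two} is proved. \qed

\begin{thebibliography}{1}
\bibitem{extremal}
\emph{Properties of extremal convex bodies},
\texttt{https://mspace.lib.umanitoba.ca/\allowbreak bitstreams/\allowbreak c5bcd749-7f3d-4435-ba3c-8dcb69197aa0/\allowbreak download}.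
\end{thebibliography}
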